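\title{Weakly almost periodic functionals on measure algebras and the spectrum of $L^\infty(G)$}

\begin{abstract}
Let $G$ be a locally compact group, let $\widetilde G$ be its hyper-Stonean envelope, so that $M(G)'=C(\widetilde G)$, and let $\chi$ be the characteristic function of the spectrum of $L^\infty(G)$, regarded as a clopen subset of $\widetilde G$. We show that $\chi$ is not weakly almost periodic on the measure algebra $M(\mathbb T)$ of the circle. More generally, $\chi\in WAP(M(G))$ exactly when $G$ is discrete, and for non-discrete $G$ the algebra $WAP(M(G))$ meets the ideal $L^\infty(G)=\chi C(\widetilde G)$ only in $0$. The proof constructs probability measures $\mu_m,\nu_n$, obtained by erasing blocks of digits from a random expansion, such that $\mu_m\star\nu_n$ is absolutely continuous for $m\le n$ and singular for $m>n$.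
\end{abstract}

\section{Introduction}

Let $K$ be a locally compact space and let $C_0(K)$ be the commutative $C^*$-algebra of continuous complex functions on $K$ vanishing at infinity, with the uniform norm. Its dual is the space $M(K)$ of complex regular Borel measures, and its second dual $M(K)'$ is again a commutative $C^*$-algebra, now with identity. Hence $C_0(K)''=C(\widetilde K)$ for a compact space $\widetilde K$, the \emph{hyper-Stonean envelope} of $K$.

Let $A$ be a Banach algebra. For $a\in A$ and $\lambda\in A'$ define $a\cdot\lambda\in A'$ by $\langle b,a\cdot\lambda\rangle=\langle ba,\lambda\rangle$. The functional $\lambda$ is \emph{weakly almost periodic} if the operator $a\mapsto a\cdot\lambda$, $A\to A'$, is weakly compact, that is, if it maps bounded sets to relatively weakly compact sets. These functionals form a closed subspace $WAP(A)$ of $A'$. The condition limits how wild the bilinear form $(a,b)\mapsto\langle ab,\lambda\rangle$ can be. In the tamest case $\lambda$ is multiplicative: then $a\cdot\lambda=\langle a,\lambda\rangle\lambda$, the operator has rank at most one, and $\lambda\in WAP(A)$.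

For a locally compact group $G$ the space $M(G)$ is a Banach algebra under convolution $\star$, and $M(G)'=C(\widetilde G)$ carries two structures: the pointwise product, which depends only on the topology of $G$, and the action of $M(G)$, which depends on the group law. By a theorem of Daws they are compatible, in the sense that $WAP(M(G))$ is a $C^*$-subalgebra of $C(\widetilde G)$. One then asks which of the naturally occurring functions on $\widetilde G$ this subalgebra contains.

Let $h_G$ be a left Haar measure and let $\mu=\mu_a+\mu_s$ be the Lebesgue decomposition of $\mu\in M(G)$ with respect to $h_G$, so that $M(G)=L^1(G)\oplus_1M_s(G)$. Put $L^\infty(G)=L^1(G)'$, and for $f\in L^\infty(G)$ define $\lambda_f\in C(\widetilde G)$ by $\langle\mu,\lambda_f\rangle=\langle\mu_a,f\rangle$. We recall in Lemma~\ref{lem:chi} that $f\mapsto\lambda_f$ identifies $L^\infty(G)$ with the ideal $\chi C(\widetilde G)=C(\Phi)$, where $\Phi\subset\widetilde G$ is a clopen set, the spectrum of $L^\infty(G)$, and where its characteristic function $\chi=\lambda_1$ is the functional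
\[
\langle\mu,\chi\rangle=\mu_a(G)\qquad(\mu\in M(G)).
\]
The question, posed in \cite{report}, is whether $\chi\in WAP(M(\mathbb T))$ for the circle group $\mathbb T$.

An analogy suggests a positive answer. Write $\mu=\mu_d+\mu_c$ for the decomposition into discrete and continuous parts. The continuous measures form an ideal (if $\mu$ is continuous then $(\mu\star\nu)(\{z\})=\int\mu(\{zy^{-1}\})\,d\nu(y)=0$, and symmetrically for $\nu\star\mu$), and the discrete measures form a subalgebra. So $\mu\mapsto\mu_d(G)$ is multiplicative, hence weakly almost periodic. In the Lebesgue decomposition $L^1(G)$ is likewise an ideal. If $M_s(G)$ were a subalgebra, then $\mu\mapsto\mu_s(G)$ would be multiplicative, and $\chi$, being the difference of $\mu\mapsto\mu(G)$ and $\mu\mapsto\mu_s(G)$, would lie in $WAP(M(G))$. But two singular measures can have an absolutely continuous convolution (Example~\ref{ex:base4}), and this failure turns out to be severe enough to reverse the answer.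

\begin{theorem}\label{thm:circle}
$\chi\notin WAP(M(\mathbb T))$.
\end{theorem}

\begin{theorem}\label{thm:general}
Let $G$ be a locally compact group.
\begin{enumerate}
\item[(1)] If $G$ is not discrete, then $WAP(M(G))\cap\chi C(\widetilde G)=\{0\}$; that is, if $f\in L^\infty(G)$ and $\lambda_f\in WAP(M(G))$, then $f=0$.
\item[(2)] $\chi\in WAP(M(G))$ if and only if $G$ is discrete.
\item[(3)] If $G$ is not discrete, the restriction map $WAP(M(G))\to M_s(G)'=C(\widetilde G\setminus\Phi)$ is isometric: for all $\lambda\in WAP(M(G))$,
\[
\|\lambda\|=\sup\{|\langle\mu,\lambda\rangle|:\mu\in M_s(G),\ \|\mu\|\le1\}.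
\]
\end{enumerate}
\end{theorem}

Theorem~\ref{thm:circle} is a case of Theorem~\ref{thm:general}(2), but it has a short direct proof that contains the whole idea, and we give it first (Sections~\ref{sec:digits} and~\ref{sec:circle}). Section~\ref{sec:local} reduces Theorem~\ref{thm:general} to a local construction of measures, and Sections~\ref{sec:lift}--\ref{sec:lie} carry out that construction, using the structure theory of locally compact groups to reduce to a profinite group or a Lie group. The theorem of Daws is used only in part~(3).

\section{The idempotent $\chi$ and the double limit test}\label{sec:prelim}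

Groups are Hausdorff, $e$ is the identity, and the Haar measure of a compact group has total mass $1$. Convolution is given by $\int\varphi\,d(\mu\star\nu)=\iint\varphi(xy)\,d\mu(x)\,d\nu(y)$ for bounded continuous $\varphi$. Thus the product of independent random elements with laws $\mu$ and $\nu$ has law $\mu\star\nu$, and a continuous homomorphism $\pi$ satisfies $\pi_*(\mu\star\nu)=\pi_*\mu\star\pi_*\nu$, where $\pi_*$ denotes the image measure. On $\mathbb R$ we write $*$ for $\star$.

Each $\mu\in M(G)$ is concentrated on a $\sigma$-compact set, on which $h_G$ is $\sigma$-finite, so the Lebesgue decomposition is available for every $G$. We regard $L^1(G)$ as the space of absolutely continuous measures; $M_s(G)$ consists of the measures concentrated on a Borel $h_G$-null set. We use three standard facts: $L^1(G)$ is a closed two-sided ideal of $M(G)$; for $\beta\in L^1(G)$ the maps $x\mapsto\delta_x\star\beta$ and $x\mapsto\beta\star\delta_x$ are norm continuous; and $\delta_x\star M_s(G)\subset M_s(G)$, because left translates of null sets are null. When $h_G$ is $\sigma$-finite, for instance for $G=\mathbb T$, the dual $L^\infty(G)=L^1(G)'$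 is the usual algebra of essentially bounded functions; in general $1\in L^\infty(G)$ means the functional $\beta\mapsto\beta(G)$.

The product on $C_0(G)''$ is the Arens product, defined in two steps. For $\lambda\in M(G)'$ and $\mu\in M(G)$ let $\lambda\mu\in M(G)=C_0(G)'$ be given by $\int\varphi\,d(\lambda\mu)=\langle\varphi\mu,\lambda\rangle$ for $\varphi\in C_0(G)$; then $\langle\mu,\lambda'\lambda\rangle=\langle\lambda\mu,\lambda'\rangle$. No convolution is involved here. The functional $\mu\mapsto\mu(G)$ satisfies $\lambda\mu=\mu$, so it is the constant function $1$ on $\widetilde G$.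

\begin{lemma}\label{lem:chi}
\begin{enumerate}
\item[(a)] $\langle\mu,\lambda\chi\rangle=\langle\mu_a,\lambda\rangle$ for all $\lambda\in C(\widetilde G)$ and $\mu\in M(G)$. In particular $\chi$ is the characteristic function of a clopen set $\Phi\subset\widetilde G$.
\item[(b)] The map $f\mapsto\lambda_f$ is a linear isometry of $L^\infty(G)$ onto $\chi C(\widetilde G)=C(\Phi)$. If $h_G$ is $\sigma$-finite, then $\lambda_g\lambda_f=\lambda_{gf}$, so $\Phi$ is the spectrum of the algebra $L^\infty(G)$.
\item[(c)] $M_s(G)'=C(\widetilde G\setminus\Phi)$: the supremum of $|\lambda|$ on $\widetilde G\setminus\Phi$ equals the norm of the functional $\lambda$ restricted to $M_s(G)$.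
\end{enumerate}
\end{lemma}

\begin{proof}
(a) For $\varphi\in C_0(G)$ we have $(\varphi\mu)_a=\varphi\mu_a$, so $\int\varphi\,d(\chi\mu)=(\varphi\mu_a)(G)=\int\varphi\,d\mu_a$. Thus $\chi\mu=\mu_a$, which gives the formula. Taking $\lambda=\chi$ gives $\chi^2=\chi$, and a continuous idempotent function is the characteristic function of a clopen set.

(b) By (a), $\lambda=\lambda\chi$ if and only if $\lambda$ vanishes on $M_s(G)$, that is, if and only if $\lambda=\lambda_f$ with $f=\lambda|_{L^1(G)}$. Since $\|\mu_a\|\le\|\mu\|$, we have $\|\lambda_f\|=\|f\|$. In the $\sigma$-finite case $\int\varphi\,d(\lambda_f\mu)=\int\varphi f\,d\mu_a$, so $\lambda_f\mu=f\mu_a$ and $\langle\mu,\lambda_g\lambda_f\rangle=\int gf\,d\mu_a$.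

(c) By (a), $\langle\mu,\lambda(1-\chi)\rangle=\langle\mu_s,\lambda\rangle$. Take the supremum over $\|\mu\|\le1$: the left side gives $\|\lambda(1-\chi)\|$, the supremum of $|\lambda|$ off $\Phi$, and the right side gives the norm of $\lambda|_{M_s(G)}$. Every element of $M_s(G)'$ is such a restriction, by the Hahn--Banach theorem.
\end{proof}

For groups whose Haar measure is not $\sigma$-finite we give $L^\infty(G)$ the product transported from $C(\Phi)$ by (b).

To show that a functional is not weakly almost periodic we use the necessary half of Grothendieck's double limit criterion.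

\begin{lemma}\label{lem:double}
Let $\lambda\in WAP(A)$ and let $(a_m)$, $(b_n)$ be bounded sequences in $A$. If the iterated limits $\lim_m\lim_n\langle a_mb_n,\lambda\rangle$ and $\lim_n\lim_m\langle a_mb_n,\lambda\rangle$ both exist, they are equal.
\end{lemma}

\begin{proof}
We have $\langle a_mb_n,\lambda\rangle=\langle a_m,b_n\cdot\lambda\rangle$. The sequence $(b_n\cdot\lambda)$ lies in a relatively weakly compact set, so it has a weak cluster point $\kappa\in A'$. By the Banach--Alaoglu theorem $(a_m)$ has a weak-$*$ cluster point $\Lambda\in A''$. A convergent scalar sequence has its limit as its only cluster point. Hence $\lim_n\langle a_m,b_n\cdot\lambda\rangle=\langle a_m,\kappa\rangle$, and the first iterated limit is $\langle\kappa,\Lambda\rangle$. In the other order, $\lim_m\langle a_m,b_n\cdot\lambda\rangle=\langle b_n\cdot\lambda,\Lambda\rangle$, and since $\kappa$ is a cluster point for the \emph{weak} topology, which tests against $\Lambda$, the second iterated limit is also $\langle\kappa,\Lambda\rangle$.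
\end{proof}

If the action is defined on the other side, by $\langle b,a\cdot\lambda\rangle=\langle ab,\lambda\rangle$, the same proof applies with the roles of $(a_m)$ and $(b_n)$ exchanged. So our results do not depend on this convention.

The cleanest violation of Lemma~\ref{lem:double} for $\chi$ is a pair of sequences of probability measures with
\begin{equation}\label{eq:triangle}
\bigl(\langle\mu_m\star\nu_n,\chi\rangle\bigr)_{m,n\ge1}=
\begin{pmatrix}
1&1&1&\cdots\\
0&1&1&\cdots\\
0&0&1&\cdots\\
\vdots&\vdots&\vdots&\ddots
\end{pmatrix},
\end{equation}
where each row tends to $1$ and each column tends to $0$. This forces $\mu_m$ $(m\ge2)$ and all $\nu_n$ to be singular: if a probability measure $\mu$ has $\mu_a\ne0$, then $\mu\star\nu$ dominates the nonzero positive measure $\mu_a\star\nu\in L^1(G)$ and is not singular, and the same holds for the right factor. So we need many singular measures, with control over which pairs have an absolutely continuous product.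

\section{Erasing binary digits}\label{sec:digits}

Let $(\varepsilon_i)_{i\ge1}$ be independent with $P(\varepsilon_i=0)=P(\varepsilon_i=1)=\frac12$, let $(\varepsilon_i')$ be an independent copy, and let $u$ be the uniform law on $[0,1]$. By binary expansion, $\sum_i\varepsilon_i2^{-i}$ has law $u$.

\begin{example}\label{ex:base4}
Let $Y=\sum_i\varepsilon_i4^{-i}$ and $Y'=\sum_i\varepsilon_i'4^{-i}$. Let $\tau$ be the law of $Y$ and $\tau'$ the law of $2Y$. The sum $2Y+Y'=\sum_i(2\varepsilon_i+\varepsilon_i')4^{-i}$ has independent base-$4$ digits, uniform on $\{0,1,2,3\}$, so $\tau'*\tau=u$. The sum $Y+Y'$ has base-$4$ digits in $\{0,1,2\}$, so for each $j$ it lies in a union of $3^j$ closed intervals of length $4^{-j}$. As $(3/4)^j\to0$, the measure $\tau*\tau$ is concentrated on a compact null set. Hence $\tau$ is singular, and so is its dilate $\tau'$. With $\mu_1=u$, $\mu_2=\nu_1=\tau$, $\nu_2=\tau'$, the products $\mu_1*\nu_1$, $\mu_1*\nu_2$, $\mu_2*\nu_2$ are absolutely continuous and $\mu_2*\nu_1$ is singular. This is the $2\times2$ corner of \eqref{eq:triangle}.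
\end{example}

In binary terms, $Y$ is a uniform random number with the odd-numbered digits erased, and $2Y$ one with the even-numbered digits erased. When the erased sets are disjoint, each summand supplies the digits that the other lacks. When they overlap in many places, the sum has gaps. To obtain all of \eqref{eq:triangle} we need erased sets whose intersections follow the triangular pattern.

\begin{lemma}\label{lem:sets}
There are pairwise disjoint sets $A_1,A_2,\ldots\subset\mathbb N$ and pairwise disjoint sets $B_1,B_2,\ldots\subset\mathbb N$ such that $A_m\cap B_n$ is empty for $m\le n$ and infinite for $m>n$.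
\end{lemma}

\begin{proof}
For $p>q\ge1$ let $C_{p,q}=\{2^p3^q5^j:j\ge1\}$; these sets are infinite and pairwise disjoint. Put $A_m=\bigcup_{q<m}C_{m,q}$ and $B_n=\bigcup_{p>n}C_{p,n}$. The intersection $C_{m,q}\cap C_{p,n}$ is empty unless $p=m$ and $q=n$, which is possible only if $m>n$; in that case $A_m\cap B_n=C_{m,n}$.
\end{proof}

We fix such sets for the rest of the paper. One difficulty remains. In Example~\ref{ex:base4} the commonly erased digits recur periodically, whereas $A_m\cap B_n$ may be sparse, and then carries can fill most of the gaps.

\begin{remark}\label{rem:single}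
Erase from both summands the single digits in positions $k_1<k_2<\cdots$, and put $L_j=k_j-k_{j-1}$, $k_0=0$. Each summand has the form $2\sum_jd_j2^{-k_j}$ with $0\le d_j<2^{L_j-1}$, so the law of the sum has support $\{2\sum_jc_j2^{-k_j}:0\le c_j\le2^{L_j}-2\}$. Grouping binary digits shows that this set has Lebesgue measure $2\prod_j(1-2^{-L_j})$, which is positive for $L_j=j$. No compact null set carries such a law.
\end{remark}

The remedy is to erase whole blocks of digits, of length tending to infinity; then a single commonly erased block already confines the sum to a small set, whatever happens elsewhere. Let $a_k=k(k-1)/2$ and $I_k=\{a_k+1,\dots,a_k+k\}$. Since $a_1=0$ and $a_{k+1}=a_k+k$, the sets $I_k$ $(k\ge1)$ are consecutive blocks that partition $\mathbb N$, and $|I_k|=k$. Put $D_k=\sum_{i\in I_k}\varepsilon_i2^{-i}$, and for $A\subset\mathbb N$ let $\sigma_A$ be the law on $[0,1]$ of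
\[
X_A=\sum_{k\notin A}D_k .
\]
Thus $A$ indexes the \emph{erased} blocks, and $\sigma_\emptyset=u$. Primes denote the same quantities built from $(\varepsilon_i')$, so $\sigma_A*\sigma_B$ is the law of $X_A+X_B'$.

\begin{lemma}\label{lem:digits}
Let $A,B\subset\mathbb N$.
\begin{enumerate}
\item[(a)] If $A\cap B=\emptyset$, then $\sigma_A*\sigma_B=u*\sigma_{A\cup B}$.
\item[(b)] If $A\cap B$ is infinite, then $\sigma_A*\sigma_B$ is concentrated on a compact Lebesgue-null subset of $[0,2]$.
\item[(c)] If $A$ and $B$ have the same elements below $k$, then $\|u*\sigma_A-u*\sigma_B\|\le2^{1-a_k}$.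
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Since $A$ is contained in the complement of $B$,
\[
X_A+X_B'=\Bigl(\sum_{k\notin A}D_k+\sum_{k\in A}D_k'\Bigr)+X'_{A\cup B}.
\]
In the bracket every binary position is filled exactly once, by independent digits, so the bracket has law $u$. The last term uses only the digits $\varepsilon'_i$ in blocks $I_k$ with $k\notin A$, none of which occurs in the bracket, so the two terms are independent.

(b) Let $k\in A\cap B$. No digit in a position from $I_k$ occurs in $X_A+X_B'$. The digits in positions $i\le a_k$ contribute less than $1$ to each summand, so together they contribute $j2^{-a_k}$ with $j$ an integer, $0\le j<2^{a_k+1}$. The digits in positions $i>a_k+k$ contribute at most $2\sum_{i>a_k+k}2^{-i}=2^{1-a_k-k}$. So $X_A+X_B'$ always lies in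
\[
E_k=\bigcup_{0\le j<2^{a_k+1}}\bigl[\,j2^{-a_k},\ j2^{-a_k}+2^{1-a_k-k}\,\bigr]\subset[0,2],
\]
a compact set of measure at most $2^{a_k+1}\cdot2^{1-a_k-k}=2^{2-k}$. The intersection of the $E_k$ over the infinite set $A\cap B$ is compact and null.

(c) The variables $X_A$ and $X_B$ differ only in positions $i>a_k$, so $|X_A-X_B|\le2^{-a_k}$. For real $s,t$, the norm $\|u*\delta_s-u*\delta_t\|$ is the measure of the symmetric difference of $[s,s+1]$ and $[t,t+1]$, which is at most $2|s-t|$. For $\varphi\in C_0(\mathbb R)$ with $\|\varphi\|\le1$, the number $\int\varphi\,d(u*\sigma_A-u*\sigma_B)$ is the expectation of $\int\varphi\,d(u*\delta_{X_A}-u*\delta_{X_B})$, so its modulus is at most $2\cdot2^{-a_k}$.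
\end{proof}

Part (c) is needed only in Section~\ref{sec:lie}.

\section{The circle}\label{sec:circle}

\begin{proof}[Proof of Theorem~\ref{thm:circle}]
Identify $\mathbb T$ with $\mathbb R/\mathbb Z$ and let $\pi:\mathbb R\to\mathbb T$ be the quotient homomorphism, so that $\pi_*u=h_{\mathbb T}$. Put $\mu_m=\pi_*\sigma_{A_m}$ and $\nu_n=\pi_*\sigma_{B_n}$. These are probability measures, and $\mu_m\star\nu_n=\pi_*(\sigma_{A_m}*\sigma_{B_n})$.

Let $m\le n$. Then $A_m\cap B_n=\emptyset$, and Lemma~\ref{lem:digits}(a) gives $\mu_m\star\nu_n=h_{\mathbb T}\star\pi_*\sigma_{A_m\cup B_n}=h_{\mathbb T}$, because Haar measure is translation invariant and the second factor has mass $1$. So $\langle\mu_m\star\nu_n,\chi\rangle=1$.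

Let $m>n$. Then $A_m\cap B_n$ is infinite, and by Lemma~\ref{lem:digits}(b) the measure $\mu_m\star\nu_n$ is concentrated on $\pi(E)$ for a compact null set $E\subset[0,2]$. The set $\pi(E)$ is compact, and it is null because $\pi$ is measure preserving on each of $[0,1]$ and $[1,2]$. So $\mu_m\star\nu_n\in M_s(\mathbb T)$ and $\langle\mu_m\star\nu_n,\chi\rangle=0$.

Thus \eqref{eq:triangle} holds, $\lim_m\lim_n\langle\mu_m\star\nu_n,\chi\rangle=1$ and $\lim_n\lim_m\langle\mu_m\star\nu_n,\chi\rangle=0$. By Lemma~\ref{lem:double}, $\chi\notin WAP(M(\mathbb T))$.
\end{proof}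

\begin{remark}\label{rem:characters}
The same measures, twisted by a character, give Theorem~\ref{thm:general}(1) for $\mathbb T$. Let $0\ne f\in L^\infty(\mathbb T)$. Some Fourier coefficient of $f$ is nonzero, so there is a character $e_\ell(t)=\exp(2\pi i\ell t)$ with $c=\int fe_\ell\,dh_{\mathbb T}\ne0$. Since $e_\ell(s+t)=e_\ell(s)e_\ell(t)$, we have $(e_\ell\mu)\star(e_\ell\nu)=e_\ell(\mu\star\nu)$. Hence $\langle(e_\ell\mu_m)\star(e_\ell\nu_n),\lambda_f\rangle$ equals $c$ for $m\le n$ and $0$ for $m>n$, and $\lambda_f\notin WAP(M(\mathbb T))$.
\end{remark}

\section{Non-discrete groups: reduction to a local statement}\label{sec:local}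

On a general group the characters may not detect $f$, and if $G$ is not compact there is no Haar probability measure to serve as the common value of the products $\mu_m\star\nu_n$, $m\le n$. We replace both by localization. We ask that the absolutely continuous products live in a small neighborhood of $e$ and converge in norm; their limits then act as an approximate identity, and translates of an approximate identity detect every $f$.

\begin{proposition}\label{prop:local}
Let $G$ be a non-discrete locally compact group and $U$ a neighborhood of $e$. There are probability measures $\mu_m,\nu_n$ $(m,n\in\mathbb N)$ on $G$ such that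
\begin{enumerate}
\item[(i)] for $m\le n$, $\theta_{mn}:=\mu_m\star\nu_n$ belongs to $L^1(G)$ and is concentrated on $U$;
\item[(ii)] for $m>n$, $\mu_m\star\nu_n\in M_s(G)$;
\item[(iii)] $\theta_m=\lim_n\theta_{mn}$ and $\theta_U=\lim_m\theta_m$ exist in the norm of $L^1(G)$.
\end{enumerate}
\end{proposition}

Norm convergence in (iii) is what allows us to pair the limits with an arbitrary $f\in L^\infty(G)$.

\begin{proof}[Proof of Theorem~\ref{thm:general}, assuming Proposition~\ref{prop:local}]
(1) Let $\lambda_f\in WAP(M(G))$, let $U$ be an open neighborhood of $e$, and let $x\in G$. Apply Lemma~\ref{lem:double} to $a_m=\delta_x\star\mu_m$ and $b_n=\nu_n$. (We translate by a point mass because convolving with an element of $L^1(G)$ would destroy the singularity in (ii).) For fixed $n$ and $m>n$ the measure $a_m\star b_n$ is singular, so $\lim_n\lim_m\langle a_m\star b_n,\lambda_f\rangle=0$. For fixed $m$ and $n\ge m$ we have $a_m\star b_n=\delta_x\star\theta_{mn}\in L^1(G)$, so by (iii) $\lim_m\lim_n\langle a_m\star b_n,\lambda_f\rangle=\langle\delta_x\star\theta_U,f\rangle$. Therefore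
\begin{equation}\label{eq:vanish}
\langle\delta_x\star\theta_U,f\rangle=0\qquad(x\in G).
\end{equation}

Let $\beta=p\,h_G$ with $p$ continuous and compactly supported. The map $x\mapsto p(x)\,\delta_x\star\theta_U$ is continuous and compactly supported with values in $L^1(G)$, so it has a Bochner integral in $L^1(G)$. This integral is $\beta\star\theta_U$, since both give $\iint\varphi(xy)p(x)\,d\theta_U(y)\,dh_G(x)$ when paired with $\varphi\in C_0(G)$. Continuous functionals commute with Bochner integrals, so \eqref{eq:vanish} yields $\langle\beta\star\theta_U,f\rangle=0$.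

As a norm limit of probability measures concentrated on $U$, the measure $\theta_U$ is a probability measure concentrated on $U$. For $\varphi\in C_0(G)$ the number $\int\varphi\,d(\beta\star\theta_U-\beta)$ is the $\theta_U$-average over $y$ of $\int\varphi\,d(\beta\star\delta_y-\beta)$. Hence
\[
\|\beta\star\theta_U-\beta\|\le\sup_{y\in U}\|\beta\star\delta_y-\beta\|,
\]
and the right side tends to $0$ as $U$ shrinks to $e$. So $\langle\beta,f\rangle=0$. Such $\beta$ are dense in $L^1(G)$, and therefore $f=0$.

(2) If $G$ is not discrete, then $\chi=\lambda_1\notin WAP(M(G))$ by (1). If $G$ is discrete, the only null set is $\emptyset$, so $M_s(G)=0$ and $\chi$ is the multiplicative functional $\mu\mapsto\mu(G)$, which is weakly almost periodic.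

(3) Restriction of functions $C(\widetilde G)\to C(\widetilde G\setminus\Phi)$ is a $*$-homomorphism with kernel $\chi C(\widetilde G)$. By (1) it is injective on $WAP(M(G))$, which is a $C^*$-algebra by the theorem of Daws. An injective $*$-homomorphism between $C^*$-algebras is isometric, and Lemma~\ref{lem:chi}(c) identifies the norm of the image with the supremum in (3).
\end{proof}

\section{Lifting measures from a quotient}\label{sec:lift}

A locally compact group need not be metrizable, and it need not have coordinates in which to write digits. Both defects disappear in a suitable quotient $H/N$ of an open subgroup $H$ by a small compact normal subgroup $N$. Averaging over $N$ carries measures back and respects everything in Proposition~\ref{prop:local}.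

Let $H$ be an open subgroup of $G$, $N$ a compact normal subgroup of $H$, and $\pi:H\to Q=H/N$ the quotient map. The restriction of $h_G$ to $H$ is a left Haar measure on $H$, so the inclusion $M(H)\subset M(G)$ preserves norms, convolution, absolute continuity and singularity. For $\varphi\in C_0(H)$ define $P\varphi$ on $Q$ by $P\varphi(xN)=\int_N\varphi(xz)\,dh_N(z)$. The function $P\varphi$ is well defined by invariance of $h_N$ and continuous by uniform continuity of $\varphi$; it has compact support if $\varphi$ does, and $\|P\varphi\|\le\|\varphi\|$. So $P$ is a positive contraction $C_0(H)\to C_0(Q)$. Since $N$ is compact, preimages of compact sets under $\pi$ are compact, so $p\circ\pi\in C_0(H)$ for $p\in C_0(Q)$, and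
\begin{equation}\label{eq:module}
P\bigl(\varphi\cdot(p\circ\pi)\bigr)=(P\varphi)\,p,\qquad P(p\circ\pi)=p .
\end{equation}
For $\nu\in M(Q)$ define $\nu^\sharp\in M(H)\subset M(G)$ by $\int\varphi\,d\nu^\sharp=\int P\varphi\,d\nu$.

\begin{lemma}\label{lem:lift}
The map $\nu\mapsto\nu^\sharp$ is linear and contractive, and:
\begin{enumerate}
\item[(a)] if $\nu$ is a probability measure concentrated on a Borel set $W\subset Q$, then $\nu^\sharp$ is a probability measure concentrated on $\pi^{-1}(W)$;
\item[(b)] $(\nu_1\star\nu_2)^\sharp=\nu_1^\sharp\star\nu_2^\sharp$;
\item[(c)] $L^1(Q)^\sharp\subset L^1(G)$, and $h_Q^\sharp=h_H$ if $H$ is compact;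
\item[(d)] if $\nu$ is a probability measure concentrated on a compact $h_Q$-null set, then $\nu^\sharp\in M_s(G)$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Positivity passes from $\nu$ to $\nu^\sharp$ because $P$ is positive. The second identity in \eqref{eq:module} says that $\pi_*\nu^\sharp=\nu$, so $\nu^\sharp(\pi^{-1}(W))=\nu(W)=1$ and $\nu^\sharp(H)=\nu(Q)=1$.

(b) For $\rho\in M(H)$ we have $\int\varphi\,d(\rho\star h_N)=\int(P\varphi)\circ\pi\,d\rho$, that is, $\rho\star h_N=(\pi_*\rho)^\sharp$. With $\rho=\nu_2^\sharp$ this gives $\nu_2^\sharp\star h_N=\nu_2^\sharp$, and with $\rho=\nu_1^\sharp\star\nu_2^\sharp$ it gives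
\[
\nu_1^\sharp\star\nu_2^\sharp=\nu_1^\sharp\star\nu_2^\sharp\star h_N=\bigl(\pi_*\nu_1^\sharp\star\pi_*\nu_2^\sharp\bigr)^\sharp=(\nu_1\star\nu_2)^\sharp .
\]

(c) The functional $\varphi\mapsto\int P\varphi\,dh_Q$ on compactly supported continuous functions on $H$ is positive, nonzero and invariant under left translation, so it is integration against a left Haar measure $h_H$. This is Weil's formula; for compact $H$, taking $\varphi=1$ shows that the normalizations agree, so $h_Q^\sharp=h_H$. For $p$ continuous and compactly supported on $Q$, the first identity in \eqref{eq:module} gives $(p\,h_Q)^\sharp=(p\circ\pi)\,h_H\in L^1(H)$. Such measures $p\,h_Q$ are dense in $L^1(Q)$, the lift is contractive, and $L^1(H)$ is closed.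

(d) Let $E\subset Q$ be compact and null. Given $\eta>0$, choose a continuous compactly supported $p\ge0$ on $Q$ with $p\ge1$ on $E$ and $\int p\,dh_Q<\eta$. Then $h_H(\pi^{-1}(E))\le\int p\circ\pi\,dh_H=\int p\,dh_Q<\eta$. So the compact set $\pi^{-1}(E)$ is null, and (a) applies.
\end{proof}

To prove Proposition~\ref{prop:local} it therefore suffices to find $H$, $N$, an open set $W\subset Q$ with $\pi^{-1}(W)\subset U$, and probability measures on $Q$ that satisfy (i) and (iii) for $Q$ and $W$, and whose products for $m>n$ are concentrated on compact null sets; their lifts are the required measures. We treat separately the groups that are totally disconnected and those that are not.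

\section{Totally disconnected groups}\label{sec:td}

Let $G$ be totally disconnected and not discrete. By van Dantzig's theorem, the compact open subgroups of a totally disconnected locally compact group form a base of neighborhoods of $e$. Choose a compact open subgroup $H\subset U$. It is infinite, for otherwise $\{e\}$ would be open; this is the point at which non-discreteness is used. The open \emph{normal} subgroups of $H$ also form a base at $e$: an open subgroup of $H$ has finite index, so it has finitely many conjugates, and their intersection is open and normal.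

The role of the digit blocks is played by a chain of open normal subgroups $H=N_0\supset N_1\supset\cdots$ of $H$, and the growth of the block length by the condition
\begin{equation}\label{eq:index}
[N_{k-1}:N_k]\ge k\,[H:N_{k-1}]\qquad(k\ge1).
\end{equation}
Given $N_{k-1}$, which has finite index in $H$ and is therefore infinite, choose $k[H:N_{k-1}]$ distinct points $z_i\in N_{k-1}$ and an open normal subgroup $N_k\subset N_{k-1}$ containing none of the finitely many elements $z_i^{-1}z_j$, $i\ne j$. The $z_i$ lie in distinct cosets of $N_k$, which gives \eqref{eq:index}.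

The intersection $N=\bigcap_kN_k$ is compact and normal, and it may be nontrivial; we divide it out so that infinite products of digits converge. Put $Q=H/N$, $Q_k=N_k/N$ and $W=Q$, so $\pi^{-1}(W)=H\subset U$. The $Q_k$ are open normal subgroups decreasing to $\{e\}$. They form a base at $e$: if $V\ni e$ is open, the compact sets $Q_k\setminus V$ decrease to $\emptyset$, so one of them is empty. Consequently the cosets of the $Q_k$ form a countable base of clopen sets for the topology of $Q$.

Let $R_k\subset Q_{k-1}$ be a set of representatives for the cosets of $Q_k$ in $Q_{k-1}$, and let $x_k,y_k$ $(k\ge1)$ be independent random elements with $x_k,y_k$ uniform on $R_k$. For $A\subset\mathbb N$ let $X_A^{(k)}$ be the product of the $x_i$ with $i\le k$, $i\notin A$, in increasing order of $i$. Since $x_{k+1}\in Q_k$, the compact sets $X_A^{(k)}Q_k$ decrease. Their intersection is nonempty, and it is a single point $X_A$, because two of its points $a,b$ satisfy $a^{-1}b\in\bigcap_kQ_k$. The coset $X_AQ_k=X_A^{(k)}Q_k$ depends only on $x_1,\dots,x_k$, so $X_A$ is a continuous function on $\prod_kR_k$. Let $\omega_A$ be its law. Define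 $Y_B^{(k)}$ and $Y_B$ in the same way from the $y_i$. Then $\omega_A\star\omega_B$ is the law of $X_AY_B$, and normality of $Q_k$ gives
\begin{equation}\label{eq:Zk}
X_AY_B\in X_A^{(k)}Q_k\,Y_B^{(k)}Q_k=Z_kQ_k,\qquad Z_k:=X_A^{(k)}Y_B^{(k)} .
\end{equation}

\begin{lemma}\label{lem:profinite}
\begin{enumerate}
\item[(a)] If $A\cap B=\emptyset$, then $\omega_A\star\omega_B=h_Q$.
\item[(b)] If $A\cap B$ is infinite, then $\omega_A\star\omega_B$ is concentrated on a compact $h_Q$-null set.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The rearrangement used in Lemma~\ref{lem:digits}(a) is not available, since $Q$ need not be commutative. Instead we move the $k$th digit of $X_A$ past $Y_B^{(k-1)}$ at the cost of a conjugation, which does not disturb a uniform distribution. We show by induction that $Z_kQ_k$ is uniform on the finite group $Q/Q_k$; for $k=0$ this group is trivial. Let $s=x_k$ if $k\notin A$ and $s=e$ otherwise, and let $t=y_k$ if $k\notin B$ and $t=e$ otherwise. With $y=Y_B^{(k-1)}$,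
\[
Z_k=X_A^{(k-1)}\,s\,y\,t=Z_{k-1}w,\qquad w=(y^{-1}sy)\,t\in Q_{k-1}.
\]
Condition on $(x_i,y_i)_{i<k}$, which fixes $y$ and $Z_{k-1}$. The cosets $sQ_k$ and $tQ_k$ are independent elements of the finite group $Q_{k-1}/Q_k$, and at least one is uniform because $k\notin A\cap B$. Conjugation by $y$ induces an automorphism of $Q_{k-1}/Q_k$, so the same holds for $y^{-1}syQ_k$ and $tQ_k$. A product of two independent elements of a finite group, one of them uniform, is uniform. Hence $wQ_k$ is conditionally uniform on $Q_{k-1}/Q_k$, and $Z_kQ_k$ is conditionally uniform among the cosets of $Q_k$ contained in $Z_{k-1}Q_{k-1}$. If $\Gamma$ is a coset of $Q_k$ and $\Gamma'\supset\Gamma$ the coset of $Q_{k-1}$ containing it, then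
\[
P(Z_k\in\Gamma)=\frac{P(Z_{k-1}\in\Gamma')}{[Q_{k-1}:Q_k]}=\frac1{[Q:Q_{k-1}]\,[Q_{k-1}:Q_k]}=\frac1{[Q:Q_k]} .
\]
By \eqref{eq:Zk}, $\omega_A\star\omega_B$ and $h_Q$ agree on all cosets of all $Q_k$. Two such cosets are nested or disjoint, so together with $\emptyset$ they form a family closed under finite intersections, and this family generates the Borel sets. Two probability measures that agree on such a family are equal.

(b) Let $k\in A\cap B$, so that $Z_k=Z_{k-1}$. Each of $X_A^{(k-1)}$ and $Y_B^{(k-1)}$ takes at most $\prod_{i<k}|R_i|=[Q:Q_{k-1}]$ values, so $Z_k$ takes at most $[Q:Q_{k-1}]^2$ values. By \eqref{eq:Zk}, $X_AY_B$ lies in a union $E_k$ of at most that many cosets of $Q_k$, and by \eqref{eq:index}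
\[
h_Q(E_k)\le\frac{[Q:Q_{k-1}]^2}{[Q:Q_k]}=\frac{[Q:Q_{k-1}]}{[Q_{k-1}:Q_k]}\le\frac1k .
\]
The intersection of the compact sets $E_k$ over $k\in A\cap B$ is compact and null.
\end{proof}

By Lemmas~\ref{lem:sets}, \ref{lem:lift} and~\ref{lem:profinite}, the measures $\mu_m=\omega_{A_m}^\sharp$ and $\nu_n=\omega_{B_n}^\sharp$ satisfy (i) and (ii) of Proposition~\ref{prop:local}, with $\theta_{mn}=h_H$ for all $m\le n$. Then (iii) holds with $\theta_U=h_H$.

\section{Groups with a nontrivial identity component}\label{sec:lie}

Now let $G$ be not totally disconnected, so that the identity component $G_0$, a closed normal subgroup, is not $\{e\}$. We use the Gleason--Yamabe theorem in the following form \cite[\S4.6]{MZ}: if $H$ is a locally compact group with $H/H_0$ compact, then every neighborhood of $e$ contains a compact normal subgroup $N$ of $H$ such that $H/N$ is a Lie group.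

The quotient $G/G_0$ is a totally disconnected locally compact group. Let $H$ be the preimage in $G$ of a compact open subgroup of $G/G_0$, which exists by van Dantzig's theorem. Then $H$ is open, $H_0=G_0$, and $H/G_0$ is compact. Shrinking $U$, we may assume that $U\subset H$ is open and omits some point of $G_0$. Choose $N\subset U$ as in the theorem and put $Q=H/N$. Since $G_0\not\subset N$, the connected set $\pi(G_0)$ has more than one point, so $Q$ is not discrete and $d=\dim Q\ge1$. Since $N$ is compact and $U$ is open, there is an open neighborhood $V$ of $e$ in $H$ with $VN\subset U$. Put $W=\pi(V)$; it is open, and $\pi^{-1}(W)=VN\subset U$.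

A one-parameter subgroup carries the measures of Section~\ref{sec:digits} to $Q$ and respects convolution. For $d\ge2$ everything it produces is singular, since it lives on a curve, so we spread the measures in the remaining $d-1$ directions. The spreading factor is placed on the far left, so that the two digit variables remain adjacent and add. Let $\xi_1,\dots,\xi_d$ be a basis of the Lie algebra of $Q$ and let
\[
\psi(t_1,\dots,t_d)=\exp(t_1\xi_1)\cdots\exp(t_d\xi_d).
\]
The derivative of $\psi$ at $0$ is the isomorphism $t\mapsto\sum_it_i\xi_i$, so by the inverse function theorem there is $r>0$ such that $\psi$ is a diffeomorphism of $(-r,r)^d$ onto an open subset of $W$. The measure $h_Q$ comes from a left-invariant volume form, so in this chart it has a smooth positive density with respect to Lebesgue measure. Hence a subset of $(-r,r)^d$ is Lebesgue null if and only if its image under $\psi$ is $h_Q$-null.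

Fix $c$ with $0<2c<r$. Let $\sigma_A^c$ and $u^c$ be the images of $\sigma_A$ and $u$ under $t\mapsto ct$. This dilation is an automorphism of $\mathbb R$ that preserves null sets and norms of measures, so Lemma~\ref{lem:digits} holds for $\sigma^c_A$, $u^c$, with $[0,2c]$ in place of $[0,2]$. Let $\gamma(t)=\exp(t\xi_d)$, a continuous homomorphism $\mathbb R\to Q$. Let $v$ be the uniform law on $[0,c]^{d-1}$ and $\alpha$ its image under $t'\mapsto\psi(t',0)$; for $d=1$ the factor $v$ is absent and $\alpha=\delta_e$. Since $\psi(t',s)=\psi(t',0)\gamma(s)$, we have $\alpha\star\gamma_*\tau=\psi_*(v\times\tau)$ for $\tau\in M(\mathbb R)$. Define probability measures on $Q$ by $\mu_m=\alpha\star\gamma_*\sigma^c_{A_m}$ and $\nu_n=\gamma_*\sigma^c_{B_n}$. Then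
\[
\mu_m\star\nu_n=\alpha\star\gamma_*\tau_{mn}=\psi_*(v\times\tau_{mn}),\qquad\tau_{mn}:=\sigma^c_{A_m}*\sigma^c_{B_n},
\]
and $v\times\tau_{mn}$ is concentrated on $[0,c]^{d-1}\times[0,2c]\subset(-r,r)^d$. In particular $\mu_m\star\nu_n$ is concentrated on $W$.

For $m>n$, Lemma~\ref{lem:digits}(b) gives a compact null set $E\subset[0,2c]$ carrying $\tau_{mn}$. So $\mu_m\star\nu_n$ is concentrated on $\psi([0,c]^{d-1}\times E)$, which is compact and null.

For $m\le n$, Lemma~\ref{lem:digits}(a) gives $\tau_{mn}=u^c*\sigma^c_{A_m\cup B_n}\in L^1(\mathbb R)$. So $v\times\tau_{mn}$ is absolutely continuous on $\mathbb R^d$, and $\mu_m\star\nu_n\in L^1(Q)$.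

It remains to prove (iii). On the circle and on profinite groups, Haar measure absorbed the surplus factor $\sigma_{A_m\cup B_n}$; here that factor survives, but it converges. Fix $k$. The sets $B_n$ are pairwise disjoint, so only finitely many of them meet $\{1,\dots,k-1\}$, and for large $n$ the sets $A_m\cup B_n$ and $A_m$ have the same elements below $k$. As $a_k\to\infty$, Lemma~\ref{lem:digits}(c) gives $\tau_{mn}\to u^c*\sigma^c_{A_m}$ in norm as $n\to\infty$. The sets $A_m$ are pairwise disjoint too, so for large $m$ the set $A_m$ has no element below $k$, and Lemma~\ref{lem:digits}(c), applied to $A_m$ and $\emptyset$, gives $u^c*\sigma^c_{A_m}\to u^c*u^c$ in norm as $m\to\infty$. The linear map $\tau\mapsto\psi_*(v\times\tau)$ is contractive, so the iterated norm limits of $\mu_m\star\nu_n$ exist in $M(Q)$, and they lie in the closed subspace $L^1(Q)$.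

By Lemma~\ref{lem:lift}, the lifts $\mu_m^\sharp$ and $\nu_n^\sharp$ satisfy (i)--(iii), with $\theta_U=\bigl(\psi_*(v\times(u^c*u^c))\bigr)^\sharp$. Together with Section~\ref{sec:td}, this proves Proposition~\ref{prop:local}, and with it Theorem~\ref{thm:general}.

\begin{thebibliography}{9}

\bibitem{report}
\emph{Isometries and isomorphisms of spaces of continuous functions},
\texttt{http://stats.birs.ca/workshops//2012/12rit146/report12rit146.pdf}

\bibitem{MZ}
Montgomery and Zippin, \emph{Topological Transformation Groups}.

\end{thebibliography}
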